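
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Perfect matchings and edge-connectivity\\ in regular graphs of odd degree}


\begin{abstract}
Let $n\ge 5$ be odd and let $G$ be an $n$-regular $n$-edge-connected graph, with
parallel edges allowed. Must $G$ have a perfect matching $M$ such that $G-M$ is
$(n-1)$-edge-connected? We show that the answer is no for every $n\equiv 3\pmod 4$ with
$n\ge 7$. The counterexample has $10n$ vertices, and there are infinitely many simple ones.
The construction has two parts. A Petersen graph with suitable edge multiplicities contains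
an edge that lies in no perfect matching of the required kind, and a splicing operation
places $n$ copies of this edge at one vertex. For odd $n\ge5$ we also determine all $n$-regular
$n$-edge-connected multigraphs on the Petersen graph that contain such an edge. The case
$n\equiv 1\pmod 4$ of the question is not decided here.
\end{abstract}

\section{The question}

Graphs are finite and loopless, and parallel edges are allowed. For a set $X$ of vertices of $G$
we write $\partial_G X$ for the set of edges between $X$ and $V(G)\setminus X$, and
$d_G(X)=|\partial_G X|$. The graph $G$ is \emph{$k$-edge-connected} if $|V(G)|\ge 2$ and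
$d_G(X)\ge k$ whenever $\emptyset\ne X\subsetneq V(G)$.

Deleting a perfect matching $M$ from an $n$-regular graph $G$ lowers every degree to $n-1$, so
$G-M$ is at most $(n-1)$-edge-connected. If $G$ itself is as connected as its degree allows, that
is, $n$-edge-connected, can $M$ be chosen so that $G-M$ is again as connected as its degree
allows? We call a perfect matching $M$ of an $n$-regular $n$-edge-connected graph $G$
\emph{good} if $G-M$ is $(n-1)$-edge-connected. The following question is posed in \cite{mfo}:

\begin{quote}
\emph{Let $n\ge 5$ be odd. Does every $n$-regular $n$-edge-connected graph have a good perfect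
matching?}
\end{quote}

Throughout, $n$ is odd. If $G$ is $n$-regular and $e(X)$ is the number of edges inside $X$, counted
with multiplicity, then
\begin{equation}\label{eq:parity}
d_G(X)=n|X|-2e(X)\equiv |X| \pmod 2 ,
\end{equation}
and taking $X=V(G)$ shows that $|V(G)|$ is even. For a perfect matching $M$ we have
$|M\cap\partial_G X|\equiv|X|\pmod 2$ as well. Since
$d_{G-M}(X)=d_G(X)-|M\cap\partial_G X|$,
\begin{equation}\label{eq:good}
M \text{ is good}\iff |M\cap\partial_G X|\le d_G(X)-n+1
\quad\text{for all }\emptyset\ne X\subsetneq V(G).
\end{equation}
Thus a good matching meets each cut of size $n+1$ in at most two edges, each cut of size $n+2$ in at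
most three, and so on. It meets each cut of size $n$ in exactly one edge: at most one by
\eqref{eq:good}, and an odd number by parity.

For $n=3$ the Petersen graph has no good perfect matching. It is $3$-regular and
$3$-edge-connected (Proposition~\ref{prop:gadget} with $k=0$), and each of its perfect matchings is
the full cut of a set of five vertices (Lemma~\ref{lem:six}), while \eqref{eq:good} allows at most
three edges of a $5$-edge cut. We show that the statement also fails for infinitely many larger
values of $n$.

\begin{theorem}\label{thm:main}
For every $n=4k+3$ with $k\ge1$ there is an $n$-regular $n$-edge-connected graph $\Gamma_n$ on $10n$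
vertices that has no good perfect matching.
\end{theorem}

\begin{theorem}\label{thm:simple}
For every $n\equiv 3\pmod 4$ with $n\ge 7$ there are infinitely many simple $n$-regular
$n$-edge-connected graphs $G$ such that $G-M$ has edge-connectivity at most $n-3$ for every perfect
matching $M$ of $G$.
\end{theorem}

For $n=7$ the graph of Theorem~\ref{thm:main} has $70$ vertices. The assertion that the answer is
yes for every odd $n\ge5$ is thereby disproved. We do not settle the individual values
$n\equiv1\pmod4$.

\medskip
\noindent\textbf{The plan.} Call an edge of an $n$-regular $n$-edge-connected graph \emph{blocked}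
if it lies in no good perfect matching. Every perfect matching covers every vertex, so a graph has
no good perfect matching as soon as all edges at one of its vertices are blocked. We
begin with a single blocked edge. In Section~\ref{sec:multi} we give the edges of the
Petersen graph multiplicities so that one edge is blocked. This graph does have good perfect
matchings when $n\ge7$. Section~\ref{sec:splice} describes an operation, splicing, under which good
matchings restrict to good matchings, so that a blocked edge stays blocked. In
Section~\ref{sec:assembly} we splice $n$ copies of the blocked edge onto the edges at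
one vertex.

\section{The six perfect matchings of the Petersen graph}\label{sec:petersen}

Let $P$ be the Petersen graph with vertices $u_0,\dots,u_4,v_0,\dots,v_4$ and edges
\[
u_iu_{i+1}\ (\text{outer}),\qquad u_iv_i\ (\text{spokes}),\qquad v_iv_{i+2}\ (\text{inner}),
\]
where indices are taken modulo $5$. The rotation $u_i\mapsto u_{i+1}$, $v_i\mapsto v_{i+1}$ is an
automorphism.

\begin{lemma}\label{lem:girth}
$P$ has no cycle of length less than $5$. Hence a set of $m$ vertices of $P$ with $1\le m\le 4$
induces at most $m-1$ edges.
\end{lemma}

\begin{proof}
A cycle without spokes is the outer or the inner $5$-cycle. The spokes form a cut, so any other cycle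
contains an even, positive number of them. As spokes are pairwise disjoint, a cycle of length at most
$4$ contains exactly two of them, say $u_iv_i$ and $u_jv_j$, and then has length $4$ and contains the
edges $u_iu_j$ and $v_iv_j$. This would require both $i-j\equiv\pm1$ and $i-j\equiv\pm2\pmod 5$. The
second statement follows because a forest on $m\ge1$ vertices has at most $m-1$ edges.
\end{proof}

Put
\[
M_\infty=\{u_iv_i:\ 0\le i\le 4\},\qquad
M_i=\{u_iv_i,\ u_{i+1}u_{i+2},\ u_{i+3}u_{i+4},\ v_{i+1}v_{i+3},\ v_{i+2}v_{i+4}\}
\quad(0\le i\le 4),
\]
and $I=\{\infty,0,1,2,3,4\}$. These six sets are perfect matchings of $P$.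

\begin{lemma}\label{lem:six}
\begin{enumerate}
\item[(a)] The perfect matchings of $P$ are exactly the six sets $M_i$, $i\in I$.
\item[(b)] Every edge of $P$ lies in exactly two of them, and any two of them have exactly
one edge in common.
\item[(c)] Each $M_i$ equals $\partial_P X$ for some set $X$ of five vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A perfect matching contains an odd number of edges leaving $\{u_0,\dots,u_4\}$, so it contains a
spoke. By rotation, suppose that it contains $u_0v_0$. What remains is a perfect matching of
$P-u_0-v_0$, which consists of the $8$-cycle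
\[
u_1\,u_2\,v_2\,v_4\,u_4\,u_3\,v_3\,v_1
\]
and the two chords $u_2u_3$ and $v_1v_4$. If the chord $u_2u_3$ is used, then $u_4$ can only be
matched to $v_4$, and no partner is left for $v_2$, whose neighbors are $u_2$ and
$v_4$. If the chord $v_1v_4$ is used, then $u_1$ can only be matched to $u_2$, and again no partner
is left for $v_2$. So the matching is one of the two perfect matchings of the $8$-cycle, namely
$\{u_1v_1,u_2v_2,u_3v_3,u_4v_4\}$ or $\{u_1u_2,u_3u_4,v_1v_3,v_2v_4\}$. Together with $u_0v_0$ these
give $M_\infty$ and $M_0$. By rotation, the perfect matchings containing $u_iv_i$ are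
$M_\infty$ and $M_i$.

(b) The spoke $u_iv_i$ lies in $M_\infty$ and $M_i$ only. The outer edge $u_mu_{m+1}$ lies in
$M_i$ exactly when $m=i+1$ or $m=i+3$, that is, $i\in\{m-1,m+2\}$. The inner edge $v_mv_{m+2}$ lies
in $M_i$ exactly when $m=i+1$ or $m=i+2$, that is, $i\in\{m-1,m-2\}$. So each edge lies in exactly
two of the matchings. The pairs of indices that occur are $\{\infty,i\}$ for
the spokes, the pairs at distance $2$ modulo $5$ for the outer edges, and the pairs at distance
$1$ modulo $5$ for the inner edges. Each of the $15$ pairs occurs exactly once.

(c) Clearly $M_\infty=\partial_P\{u_0,\dots,u_4\}$. The set $\{u_0,u_1,v_1,v_4,u_4\}$ induces the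
$5$-cycle $u_0u_1v_1v_4u_4$, and the third edges at these vertices are $u_0v_0$, $u_1u_2$,
$v_1v_3$, $v_4v_2$, $u_4u_3$. They form $M_0$. The other cases follow by rotation.
\end{proof}

For distinct $i,j\in I$ let $e_{ij}$ be the common edge of $M_i$ and $M_j$. Every edge of $P$ is
$e_{ij}$ for a unique pair $\{i,j\}$, and it lies in $M_i$ and $M_j$ but in no other $M_l$.

\section{Petersen multigraphs with a blocked edge}\label{sec:multi}

For $w:E(P)\to\{1,2,3,\dots\}$ let $P^w$ be the multigraph obtained from $P$ by giving each edge $e$
the multiplicity $w(e)$. We write $w(F)=\sum_{e\in F}w(e)$ for $F\subseteq E(P)$. A perfect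
matching of $P^w$ consists of one copy of each edge of some $M_j$. We then say that it has
\emph{type $j$}.

\subsection*{The case $n=7$ by hand}

Give the spoke $u_0v_0$ multiplicity $1$, the other eight edges of $M_\infty\cup M_0$ multiplicity
$2$, and the remaining six edges multiplicity $3$ (Figure~\ref{fig:gadget} with $k=1$). The edges
at $u_0$, and those at $v_0$, have multiplicities $1,3,3$. Every other vertex is on the
$8$-cycle formed by the edges of multiplicity $2$, so its edges have multiplicities $2,2,3$. The
graph is therefore $7$-regular.

A perfect matching $M$ that contains $f=u_0v_0$ has type $\infty$ or $0$. By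
Lemma~\ref{lem:six}(c), the edges of $P$ underlying $M$ form a full cut $\partial_P X$ with $|X|=5$. In
the multigraph this cut has $1+4\cdot 2=9$ edges. Deleting $M$ removes five of them and leaves
$4$, but a good matching would have to leave at least $6$. So, \emph{provided the graph is
$7$-edge-connected}, the edge $f$ is blocked.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \i in {0,...,4}{
  \coordinate (U\i) at ({90-72*\i}:3);
  \coordinate (V\i) at ({90-72*\i}:1.5);
}
\draw[line width=2.4pt] (U0)--(U1) (U0)--(U4) (U2)--(U3) (V0)--(V2) (V0)--(V3) (V1)--(V4);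
\draw[line width=0.6pt] (U1)--(U2) (U3)--(U4) (V1)--(V3) (V2)--(V4)
  (U1)--(V1) (U2)--(V2) (U3)--(V3) (U4)--(V4);
\draw[line width=0.9pt,dashed] (U0)--(V0);
\foreach \i in {0,...,4}{
  \node[circle,draw,fill=white,inner sep=1.5pt,font=\scriptsize] at (U\i) {$u_{\i}$};
  \node[circle,draw,fill=white,inner sep=1.5pt,font=\scriptsize] at (V\i) {$v_{\i}$};
}
\end{tikzpicture}
\caption{The multigraph $G_n$ for $n=4k+3$. The dashed edge $f=u_0v_0$ has multiplicity $1$, thin edges
have multiplicity $k+1$, and thick edges have multiplicity $2k+1$. The only perfect matchings of the
Petersen graph through $f$ are the five spokes and the matching formed by $f$ and the four thin edges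
that are not spokes. Each of them is the cut of a $5$-set, and this cut has $1+4(k+1)=n+2$ edges.}
\label{fig:gadget}
\end{figure}

Two things are left to understand: how to verify edge-connectivity without inspecting all
vertex sets, and where the numbers $1,2,3$ come from. One device answers both. Every
perfect matching meets $\partial_P X$ at least once if $|X|$ is odd. So if $w$ is a combination of
the incidence vectors of the $M_i$ with nonnegative coefficients of sum $n$, then all cuts of sets
$X$ with $|X|$ odd have size at least $n$. For $n=7$ such a combination is
\[
w=\tfrac12\,(\chi_\infty+\chi_0)+\tfrac32\,(\chi_1+\chi_2+\chi_3+\chi_4),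
\]
where $\chi_i\in\mathbb R^{E(P)}$ is the incidence vector of $M_i$: the edge $e_{ij}$ receives the sum
of the coefficients of $\chi_i$ and $\chi_j$, which is $1$, $2$ or $3$ as prescribed.

\subsection*{Coordinates}

\begin{lemma}\label{lem:coord}
Let $n\ge 3$ be odd and let $P^w$ be $n$-regular.
\begin{enumerate}
\item[(a)] There are unique real numbers $a_i$ $(i\in I)$ with $w=\sum_{i\in I}a_i\chi_i$. They satisfy
\[
\sum_{i\in I}a_i=n,\qquad w(e_{ij})=a_i+a_j\ (i\ne j),\qquad w(M_j)=n+4a_j ,
\]
and every $a_j$ is an integer multiple of $\frac12$.
\item[(b)] $P^w$ is $n$-edge-connected if and only if $a_j\ge 0$ for all $j\in I$ and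
$w(e)\le\frac{n-1}2$ for all $e\in E(P)$.
\item[(c)] Suppose that $P^w$ is $n$-edge-connected. A perfect matching of $P^w$ of type $j$ is good if and
only if $a_j\ge 1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertex--edge incidence matrix of $P$ has rank $10$. Indeed, if a vector $y$ on the vertices
satisfies $y_s+y_t=0$ for every edge $st$, then going once around a $5$-cycle gives $y_s=-y_s$, so
$y$ vanishes there, and hence everywhere since $P$ is connected. So the vectors in $\mathbb R^{15}$
whose sums at all ten vertices are equal form a space of dimension $15-10+1=6$. It contains $w$ and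
the six vectors $\chi_i$. By Lemma~\ref{lem:six}(b) the Gram matrix of the $\chi_i$ has $5$ on the
diagonal and $1$ elsewhere, so it equals the sum of $4$ times the identity and the all-ones matrix.
This is positive definite, so the $\chi_i$ are a basis of the space, and the $a_i$ exist and are unique.

Comparing sums at a vertex gives $\sum a_i=n$. The edge $e_{ij}$ lies in exactly $M_i$ and $M_j$, so
$w(e_{ij})=a_i+a_j$. Since $|M_j|=5$ and $|M_i\cap M_j|=1$ for $i\ne j$,
\[
w(M_j)=5a_j+\sum_{i\ne j}a_i=n+4a_j .
\]
By Lemma~\ref{lem:six}(c), $w(M_j)=d_{P^w}(X)$ for some $X$ with $|X|=5$. So $w(M_j)$ is odd by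
\eqref{eq:parity}, and $4a_j=w(M_j)-n$ is an even integer.

(b) Let $P^w$ be $n$-edge-connected. Then $n+4a_j=w(M_j)$ is the size of a cut and hence at least $n$,
so $a_j\ge0$. The two ends of an edge $e$ of $P$ form a set whose cut has $2n-2w(e)\ge n$ edges. This
number is even and $n$ is odd, so $2n-2w(e)\ge n+1$, that is, $w(e)\le\frac{n-1}2$.

Conversely, assume the two conditions, and let $\emptyset\ne X\subsetneq V(P)$.
\begin{itemize}
\item If $|X|$ is odd, each $M_i$ meets $\partial_P X$, and $a_i\ge0$, so
$d_{P^w}(X)=\sum_i a_i\,|M_i\cap\partial_P X|\ge\sum_i a_i=n$.
\item If $|X|=2$, then $X$ induces at most one edge of $P$, so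
$d_{P^w}(X)\ge 2n-2\cdot\frac{n-1}2=n+1$.
\item If $|X|=4$, then $X$ induces at most three edges of $P$ by Lemma~\ref{lem:girth}, so
$d_{P^w}(X)\ge 4n-6\cdot\frac{n-1}2=n+3$.
\item If $|X|\in\{6,8\}$, apply the previous two cases to the complement of $X$.
\end{itemize}

(c) Let $M$ be a perfect matching of type $j$, and let $X$ be a $5$-set with $\partial_P X=M_j$. In
$P^w-M$ the cut of $X$ has $w(M_j)-5=n-1+4(a_j-1)$ edges. If $M$ is good, this is at least $n-1$, so
$a_j\ge 1$.

Conversely, let $a_j\ge1$. The multiplicities of $P^w-M$ (some of which may be $0$) are given by
$w-\chi_j=\sum_i a_i'\chi_i$, where $a'_j=a_j-1$ and $a'_i=a_i$ for $i\ne j$. By (b) all $a'_i$ are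
nonnegative, and their sum is $n-1$. So for $|X|$ odd the cut of $X$ in $P^w-M$ has at least
$\sum a_i'=n-1$ edges. By (b) and its proof, $d_{P^w}(X)\ge n+1$ if $|X|=2$ and
$d_{P^w}(X)\ge n+3$ if $|X|=4$. As $M$ has at most $|X|$ edges in the cut, at least $n-1$ edges
remain. Sets of size $6$ and $8$ follow by complementation.
\end{proof}

\subsection*{The gadget}

The perfect matchings through a copy of $e_{ij}$ have type $i$ or $j$, and both types occur. So by
Lemma~\ref{lem:coord}, a copy of $e_{ij}$ in an $n$-edge-connected $P^w$ is blocked exactly when
$a_i,a_j\le\frac12$. The remaining weight $n-a_i-a_j$ must be spread over the other four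
coordinates so that no edge has multiplicity larger than $\frac{n-1}2$, and for $a_i=a_j=\frac12$ the
even spread does this. For $n=4k+3$, $k\ge0$, let
\[
a_\infty=a_0=\tfrac12,\qquad a_1=a_2=a_3=a_4=k+\tfrac12 ,
\]
and let $G_n=P^w$ with $w=\sum_i a_i\chi_i$. Explicitly, $f=e_{\infty0}=u_0v_0$ has multiplicity
$1$, the other eight edges of $M_\infty\cup M_0$ have multiplicity $k+1$, and the remaining six
edges $u_0u_1,u_0u_4,u_2u_3,v_0v_2,v_0v_3,v_1v_4$ have multiplicity $2k+1$, as in
Figure~\ref{fig:gadget}. Note that $G_3$ is the Petersen graph.

\begin{proposition}\label{prop:gadget}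
For $n=4k+3$ with $k\ge0$, the graph $G_n$ is $n$-regular and $n$-edge-connected, and its edge $f$ is
blocked.
\end{proposition}

\begin{proof}
The degree of every vertex is $\sum a_i=1+4(k+\frac12)=n$. The $a_i$ are nonnegative, and all
multiplicities are at most $2k+1=\frac{n-1}2$, so $G_n$ is $n$-edge-connected by
Lemma~\ref{lem:coord}(b). A perfect matching containing $f$ has type $\infty$ or $0$, and
$a_\infty=a_0=\frac12<1$, so it is not good by Lemma~\ref{lem:coord}(c).
\end{proof}

The congruence $n\equiv3\pmod4$ is needed only for this gadget, to make $k+1=\frac{n+1}4$ an integer.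
The next theorem shows that, up to automorphisms of $P$, there was no freedom in the choice of $w$.

\begin{theorem}\label{thm:petersen}
Let $n\ge5$ be odd and let $G$ be an $n$-regular $n$-edge-connected graph whose underlying simple
graph is the Petersen graph. Then $G$ has a good perfect matching. Moreover, $G$ has a blocked edge
if and only if $n\equiv3\pmod4$ and $G\cong G_n$.
\end{theorem}

\begin{proof}
Let $G=P^w$ with coordinates $a_i$ as in Lemma~\ref{lem:coord}. They lie in
$\{0,\frac12,1,\frac32,\dots\}$. Since $\sum a_i=n>6\cdot\frac12$, some $a_j$ is at least $1$, and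
every perfect matching of type $j$ is good. (For $n=3$ all six coordinates can be $\frac12$, and this
is the Petersen graph itself.)

Suppose that a copy of $e_{ij}$ is blocked. It lies in perfect matchings of types $i$ and $j$, so
$a_i,a_j\le\frac12$. Let $p,q,r,s$ be the other four elements of $I$. The bound on multiplicities
from Lemma~\ref{lem:coord}(b) gives
\[
n-1\ \le\ n-a_i-a_j\ =\ a_p+a_q+a_r+a_s\ =\ w(e_{pq})+w(e_{rs})\ \le\ n-1 .
\]
So equality holds throughout: $a_i=a_j=\frac12$ and $w(e_{pq})=w(e_{rs})=\frac{n-1}2$. The same
holds for the pairings $\{pr,qs\}$ and $\{ps,qr\}$. Thus the sum of any two of $a_p,a_q,a_r,a_s$ is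
$\frac{n-1}2$, and all four are equal to $\frac{n-1}4$. Now
$w(e_{ip})=\frac12+\frac{n-1}4=\frac{n+1}4$ is an integer, so $n=4k+3$ for some $k$. The
multiplicities are $1$ on $e_{ij}$, $k+1$ on the other edges of $M_i\cup M_j$, and $2k+1$
on the remaining edges.

It remains to see that the choice of the pair $\{i,j\}$ does not matter. For this we use that the automorphisms of $P$
act transitively on its edges: label
\[
\begin{array}{ccccc}
u_0=12,& u_1=35,& u_2=14,& u_3=23,& u_4=45,\\
v_0=34,& v_1=24,& v_2=25,& v_3=15,& v_4=13,
\end{array}
\]
where $ab$ stands for $\{a,b\}$. These are the ten $2$-subsets of $\{1,\dots,5\}$, and the ends of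
each of the $15$ edges are disjoint. Each $2$-subset is disjoint from exactly three others, so two
vertices are adjacent if and only if their labels are disjoint. Hence every permutation of
$\{1,\dots,5\}$ induces an automorphism of $P$, and a permutation can carry any two disjoint
$2$-subsets to any other two. An automorphism of $P$ taking $e_{ij}$ to $u_0v_0$
takes $\{M_i,M_j\}$, the two perfect matchings through $e_{ij}$, to $\{M_\infty,M_0\}$. It therefore
preserves multiplicities and yields an isomorphism from $G$ to $G_n$. The converse is
Proposition~\ref{prop:gadget}.
\end{proof}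

\section{Splicing}\label{sec:splice}

By Theorem~\ref{thm:petersen}, $G_n$ is not a counterexample when $n\ge7$. We want to use its blocked
edge inside a larger graph. As noted after \eqref{eq:good}, a good matching meets a cut of size $n$ in
exactly one edge, just as a perfect matching meets the set of edges at a single vertex. So a good
matching should not notice when a vertex is replaced by a piece that is attached to the rest by $n$
edges.

Let $G_1$ and $G_2$ be $n$-regular and $n$-edge-connected, and let $b\in V(G_1)$ and $v\in V(G_2)$. A
\emph{splice} of $G_1$ at $b$ with $G_2$ at $v$ is obtained from the disjoint union of $G_1-b$ and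
$G_2-v$ by joining the $n$ loose ends of the edges at $b$ to the $n$ loose ends of the edges at $v$ by
a bijection. Put
\[
S'=V(G_1)\setminus\{b\},\qquad S=V(G_2)\setminus\{v\}.
\]
Contracting $S$ to one vertex gives $G_1$, with $b$ as the new vertex, and contracting $S'$ gives
$G_2$, with $v$ as the new vertex. Each of the $n$ edges of $\partial S$ is at the same time an edge of
$G_1$ at $b$ and an edge of $G_2$ at $v$.

\begin{lemma}\label{lem:splice}
Let $G$ be such a splice.
\begin{enumerate}
\item[(i)] $G$ is $n$-regular and $n$-edge-connected.
\item[(ii)] If $M$ is a good perfect matching of $G$, then $|M\cap\partial_G S|=1$, and contracting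
$S$ (respectively $S'$) turns $M$ into a good perfect matching of $G_1$ (respectively $G_2$).
\end{enumerate}
\end{lemma}

\begin{proof}
(i) All degrees are $n$ by construction. Let $\emptyset\ne Y\subsetneq V(G)$. If $Y$ is disjoint from $S$ or
contains $S$, then $\partial_G Y$ is a cut of $G_1$, so $d_G(Y)\ge n$. If $Y$ is disjoint from $S'$
or contains $S'$, then $\partial_G Y$ is a cut of $G_2$, and again $d_G(Y)\ge n$. In the remaining
case $Y\cap S$ is a nonempty subset of $S$, so $\partial_G(Y\cap S)$ is a cut of $G_2$. Moreover,
$Y\cup S$ contains $S$ and misses a vertex of $S'$, so $\partial_G(Y\cup S)$ is a cut of $G_1$. Using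
$d_G(S)=n$ and the submodularity of $d_G$, that is,
$d_G(Y)+d_G(S)\ge d_G(Y\cap S)+d_G(Y\cup S)$, we get
\[
d_G(Y)+n\ \ge\ d_G(Y\cap S)+d_G(Y\cup S)\ \ge\ 2n .
\]

(ii) As $n$ is odd, $|V(G_2)|$ is even, so $|S|$ is odd, and so is $|M\cap\partial_G S|$. Since $M$
is good, $n-|M\cap\partial_G S|=d_{G-M}(S)\ge n-1$. Hence $|M\cap\partial_G S|=1$. After contracting $S$ or $S'$, the
new vertex is covered by exactly one edge of $M$, so we obtain perfect matchings $M_1$ of $G_1$ and
$M_2$ of $G_2$. Every cut of $G_i-M_i$ is a cut of $G-M$, so it has at least $n-1$ edges.
\end{proof}

In particular, \emph{an edge of $\partial_G S$ that is blocked as an edge of $G_2$ is blocked in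
$G$}.

\section{From one blocked edge to a counterexample}\label{sec:assembly}

To leave a vertex $z$ uncovered by every good matching, we have to block all its $n$ edges. The edge
$f$ of a copy of $G_n$ can be attached to an edge $zb$ by splicing at $b$. Different
edges at $z$ need different vertices $b$, so we start from a graph in which $z$ has $n$ distinct
neighbors. The complete bipartite graph $K_{n,n}$ is suitable.

\begin{lemma}\label{lem:knn}
$K_{n,n}$ is $n$-edge-connected.
\end{lemma}

\begin{proof}
A nonempty proper subset of the vertices with $p$ vertices on one side and $q$ on the other has a cut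
of size $p(n-q)+q(n-p)$. If $1\le p\le n-1$, this is an affine function of $q\in[0,n]$ with
values $pn\ge n$ at $q=0$ and $n(n-p)\ge n$ at $q=n$, so it is at least $n$ on the whole interval. If
$p=0$, then $q\ge1$ and the size is $qn\ge n$. If $p=n$, then $q\le n-1$ and the size is
$n(n-q)\ge n$.
\end{proof}

\begin{proposition}\label{prop:transfer}
Let $n\ge3$ be odd, and let $H$ be an $n$-regular $n$-edge-connected graph with a blocked edge. Then
there is an $n$-regular $n$-edge-connected graph $\Gamma$ on $n\,|V(H)|$ vertices without a good perfect
matching.
\end{proposition}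

\begin{proof}
Let $f$ be a blocked edge of $H$ and let $x$ be an end of $f$. Let $K_{n,n}$ have sides
$\{a_1,\dots,a_n\}$ and $\{b_1,\dots,b_n\}$, and put $z=a_1$. For each $j=1,\dots,n$ take a copy
$H^{(j)}$ of $H$ and splice at $b_j$ with $H^{(j)}$ at its vertex $x$, choosing the bijection so that
the edge $zb_j$ is joined to the edge $f$ of $H^{(j)}$. Let $g_j$ be the resulting edge at $z$. The
splices take place at different vertices and can be performed in any order. The final graph $\Gamma$
has $n+n(|V(H)|-1)=n\,|V(H)|$ vertices. By Lemmas~\ref{lem:knn} and~\ref{lem:splice}(i) it is $n$-regular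
and $n$-edge-connected.

Suppose that $M$ is a good perfect matching of $\Gamma$, and fix $j$. Performing the splice at $b_j$
last exhibits $\Gamma$ as a splice of an $n$-regular $n$-edge-connected graph with $H^{(j)}$, and in
$H^{(j)}$ the edge $g_j$ becomes $f$. By Lemma~\ref{lem:splice}(ii), $M$ induces a good perfect matching of
$H^{(j)}$. It does not contain $f$, so $g_j\notin M$. This holds for all $j$. But $g_1,\dots,g_n$ are
all the edges at $z$, so $M$ does not cover $z$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:transfer} to $H=G_n$, which has ten vertices and a blocked edge by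
Proposition~\ref{prop:gadget}.
\end{proof}

Splicing also removes parallel edges.

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
Let $G$ be any $n$-regular $n$-edge-connected graph without a good perfect matching, for example $\Gamma_n$. Splice
a copy of $K_{n,n}$ at every vertex of $G$, one after the other, and let $G^*$ be the result. By
Lemmas~\ref{lem:knn} and~\ref{lem:splice}(i), $G^*$ is $n$-regular and $n$-edge-connected. By
Lemma~\ref{lem:splice}(ii), undoing the splices one at a time, a good perfect matching of $G^*$ would
induce one of $G$. So $G^*$ has none.

The graph $G^*$ is simple. Each vertex of $G$ has become a copy of $K_{n,n}$ with one vertex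
removed. In it, $n$ vertices have degree $n-1$, and each of them receives exactly one edge of $G$. So
the edges of $G$ have become pairwise disjoint edges between different copies, and inside the copies
there are no parallel edges.

Since $G^*$ has $(2n-1)|V(G)|>|V(G)|$ vertices, repeating the operation yields infinitely many
simple $n$-regular $n$-edge-connected graphs without a good perfect matching. Finally, let $M$ be a
perfect matching of such a graph. After deleting $M$ the graph is $(n-1)$-regular with $n-1$ even, so all its
cuts have even size. As it is not $(n-1)$-edge-connected, some cut has at most $n-3$ edges.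
\end{proof}

\subsection*{What remains}

The reduction to a blocked edge loses nothing, for any odd degree.

\begin{proposition}\label{prop:equiv}
For every odd $n\ge3$ the following are equivalent:
\begin{enumerate}
\item[(a)] some $n$-regular $n$-edge-connected graph has no good perfect matching;
\item[(b)] some $n$-regular $n$-edge-connected graph has an edge that lies in no good perfect matching.
\end{enumerate}
\end{proposition}

\begin{proof}
If (a) holds for a graph, then every edge of that graph shows (b). The converse is
Proposition~\ref{prop:transfer}.
\end{proof}

Consequently, if for some odd $n\ge3$ every $n$-regular $n$-edge-connected graph has a good perfect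
matching, then in every such graph \emph{each} edge lies in a good perfect matching. For $n\equiv1\pmod4$, $n\ge5$,
Theorem~\ref{thm:petersen} shows that a graph as in (b) cannot be a multigraph on the
Petersen graph. We do not decide the question for these values of $n$, the first of which is $n=5$.

\begin{thebibliography}{9}
\bibitem{mfo}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\url{https://oda.mfo.de/bitstream/handle/mfo/654/full-text.pdf?sequence=1&isAllowed=y}.
\end{thebibliography}

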